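# Monochromatic sums of $k$-th powers

## 1. Residues of a sumset modulo a power of the same color

Fix $k\ge 2$ and color the $k$-th powers $1^k,2^k,3^k,\dots$ with finitely many colors. We call the color of $m^k$ also the color of $m$. Choose a scale $N$, a set $A\subset[1,N]$ of integers, and one more integer $m\in(N/2,N]$, so that $m$ and all elements of $A$ have the same color. For $s\ge1$ form
$$\Sigma_s(A)=\{a_1^k+\dots+a_s^k:\ a_i\in A\},$$
where repetitions are allowed, and reduce $\{0\}\cup\Sigma_s(A)$ modulo $Q=m^k$. This gives a set $X\subset\mathbb Z/Q$. Write $jX=X+\dots+X$ with $j$ summands. The proof turns on this set $X$.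

Suppose that $jX=\mathbb Z/Q$, and let $n\ge jsN^k$. Then $n\equiv z\pmod Q$ for some $z$ that is a sum of at most $j$ elements of $\Sigma_s(A)$. Since $0\le z\le jsN^k\le n$, we get
$$n=z+l\,m^k,\qquad l\ge0 .$$
All powers here have one color. If $n$ is at most a constant times $N^k$, then $l$ is bounded, because $m>N/2$. The modulus is itself a power of our color, so a congruence becomes an equality at the price of some copies of $m^k$.

The construction is meant for the following question, posed in "Ramsey complete sequences" (http://wwwusers.di.uniroma1.it/%7Ecarlucci/RaTLoCC18/program/slides_conlon.pdf). Waring's problem says that every natural number is a sum of a bounded number of $k$-th powers. Now somebody colors the powers with $r$ colors, and we must use powers of only one color. We may choose the color after seeing $n$. Does a bound exist that depends only on $r$ and $k$?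

**Definition.** Let $r,k\ge2$. The $k$-th powers are the numbers $m^k$, $m\ge1$. An $r$-coloring assigns one of $r$ colors to each of them. A *monochromatic sum* is a sum of $k$-th powers of one color, where the same power may be used more than once.

**Theorem 1.** For all $r,k\ge2$ there is $C(r,k)$ such that for every $r$-coloring of the $k$-th powers, every natural number is a monochromatic sum of at most $C(r,k)$ $k$-th powers.

From now on $C(r,k)$ is the least such constant. Let $S(r,k)$ be the least $S$ such that for every $r$-coloring all sufficiently large $n$ (the threshold may depend on the coloring) are monochromatic sums of at most $S$ $k$-th powers. Thus $S(r,k)\le C(r,k)$. Both are non-decreasing in $r$, since an $r$-coloring is also an $(r+1)$-coloring with an unused color.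

**Theorem 2.** There are $c_k,c_k'>0$ with $c_k\,(r\log r)^k\le C(r,k)\le c_k'\,r^{(k+1)(2^k+1)}$.

**Theorem 3.** For fixed $k\ge2$, $S(r,k)=r^{1+o(1)}$ as $r\to\infty$. More precisely:

(a) $S(r,k)\ge r\exp\big((\log k-o(1))\frac{\log r}{\log\log r}\big)$;

(b) for every $\varepsilon\in(0,1]$ there are $C(k,\varepsilon)$ and $n_0(r,k,\varepsilon)$ such that for every $r$-coloring, every $n\ge n_0$ is a monochromatic sum of at most $C(k,\varepsilon)r^{1+2\varepsilon}$ $k$-th powers.

Throughout, $e(x)=e^{2\pi ix}$, and $p$ is always a prime. $\mathbb E_{x\in E}$ denotes the average over a finite set $E$.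

## 2. Two colorings of the squares by hand

Take $k=r=2$. First color squares by parity. If $4\mid n$, write $n/4$ as a sum of at most four squares (Lagrange); then $n$ is a sum of at most four even squares. If $4\nmid n$, let $t\in\{3,5,6,7,9,10\}$ be the element with $t\equiv n\pmod 8$. If $n\ge t$, then $n-(t-3)$ is positive and $\equiv3\pmod8$. By the three squares theorem it is a sum of three squares, and these are all odd, because squares are $0,1,4$ modulo $8$ and only $1+1+1$ gives $3$. Adding $t-3$ copies of $1$ writes $n$ as a sum of $t\le10$ odd squares. If $n<t$, then $n\in\{1,2\}$ and we use ones. So for this coloring $10$ squares always suffice. The color depends on $n$: an odd $n$ is never a sum of even squares.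

Next give $1$ its own color, and all other squares the second color. An even square is a multiple of $4$. An odd square $m^2\ge9$ satisfies $m^2\equiv9\pmod8$, so it is $9$ plus a multiple of $4$. Hence sums in the second color are exactly the numbers $4x+9y$ with $x,y\ge0$ not both zero. Now $23,\ 23-9=14,\ 23-18=5$ are not multiples of $4$, so $23$ is not of this form, and $23$ needs $23$ ones. Hence $C(2,2)\ge23$. Small $n$ are expensive for a reason that disappears for large $n$, and so we distinguish $C(r,k)$ from $S(r,k)$.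

## 3. Sumsets in the cyclic group of order $m^k$

The *stabilizer* of a subset $E$ of an abelian group $G$ is the subgroup $J=\{g\in G: g+E=E\}$. For example $E=\{0,3\}\subset\mathbb Z/6$ has stabilizer $\{0,3\}$, and $\{0,1\}\subset\mathbb Z/6$ has stabilizer $\{0\}$. Kneser's theorem says: if $A_1,\dots,A_j$ are non-empty finite sets and $J$ is the stabilizer of $E=A_1+\dots+A_j$, then
$$|E|\ge\sum_i|A_i+J|-(j-1)|J|.$$
(The case $j=2$ implies the general case. Pass to $G/J$, where $E$ has trivial stabilizer. Each partial sum $A_1+\dots+A_i$ then also has trivial stabilizer, since an element stabilizing a partial sum stabilizes $E$. So each step $|A_1+\dots+A_i|\ge|A_1+\dots+A_{i-1}|+|A_i|-1$ is the two-set theorem.)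

**Lemma 1.** Let $G$ be a finite abelian group, $0\in X\subset G$, $|X|\ge b|G|$ with $b>0$, and $H=\langle X\rangle$. Then $[G:H]\le1/b$, and $jX=H$ for every integer $j\ge2/b$.

**Proof.** The first claim is $|H|\ge|X|\ge b|G|$. For the second, suppose $jX\ne H$ and let $J$ be the stabilizer of $jX$. Since $0\in jX$, we have $J\subset jX\subset H$. So $J\ne H$, for $J=H$ would give $jX=H$. As $X$ generates $H$, $X\not\subset J$; as $0\in X$, the set $X+J$ contains $J$ and at least one more coset. So $|J|\le\frac12|X+J|$, and Kneser's theorem gives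
$$|jX|\ge j|X+J|-(j-1)|J|\ge\tfrac{j+1}2|X+J|\ge\tfrac{j+1}2\,b|G|.$$
But $|jX|<|H|\le|G|$, so $j+1<2/b$, contrary to $j\ge2/b$. $\square$

The order $1/b$ is right: for $X=\{0,1,\dots,L-1\}\subset\mathbb Z/Q$ with $L\ge2$ one has $jX=\mathbb Z/Q$ only if $j(L-1)\ge Q-1$.

**Lemma 2.** Let $N,s\ge1$ be integers, $\beta\in(0,1]$, $A\subset[1,N]$ a set of integers and $m\in(N/2,N]$ an integer such that $m$ and all elements of $A$ have the same color. Assume $|\Sigma_s(A)|\ge\beta N^k$, put $b=\beta/(s2^k+1)$, and assume that $m^k$ has no divisor $d$ with $1<d\le1/b$. Then for every integer $j\ge2/b$, every integer $n$ with $jsN^k\le n<js(N+1)^k$ is a monochromatic sum of at most $2\cdot4^kjs$ $k$-th powers.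

**Proof.** Let $Q=m^k$, so $2^{-k}N^k<Q\le N^k$, and let $X$ be as in Section 1. Since $\Sigma_s(A)\subset[1,sN^k]$, each class modulo $Q$ contains at most $sN^k/Q+1\le s2^k+1$ of its elements. So $|X|\ge bN^k\ge bQ$. By Lemma 1, $\langle X\rangle=d\mathbb Z/Q\mathbb Z$ with $d\mid Q$ and $d\le1/b$. The divisor hypothesis forces $d=1$, and so $jX=\mathbb Z/Q$. Hence $n=z+lm^k$, where $z$ is a sum of at most $j$ elements of $\Sigma_s(A)$ and $0\le z\le jsN^k\le n$. So $l\ge0$, and
$$l\le\frac nQ\le\frac{js(N+1)^k}{Q}\le\frac{js2^kN^k}{Q}\le4^kjs .$$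
The number of terms is at most $js+4^kjs\le2\cdot4^kjs$. $\square$

**Consequence.** Fix $s$ and $j$, and suppose that for every integer $N\ge N_0$ the hypotheses of Lemma 2 hold for some $A,m,\beta$ (depending on $N$) with $b\ge2/j$. Then every $n\ge jsN_0^k$ is a monochromatic sum of at most $2\cdot4^kjs$ $k$-th powers. Indeed $N=\lfloor(n/(js))^{1/k}\rfloor\ge N_0$ satisfies $jsN^k\le n<js(N+1)^k$.

So everything reduces to finding, at every scale $N$ and in one color, a set $A$ with $\Sigma_s(A)$ of positive density in $[1,N^k]$ and an $m$ such that $m^k$ has no small divisors.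

## 4. Common divisors and a chain of sieves

**Density of $\Sigma_s(A)$.** This step turns the density of $A$ into the density of $\Sigma_s(A)$. Let $s=2^k+1$. By the asymptotic formula in Waring's problem and the boundedness of its singular series (Vaughan, *The Hardy–Littlewood Method*, Thm 2.6 and §2.6), the number of representations of $n$ as an ordered sum of $s$ $k$-th powers of positive integers is at most $c_kn^{s/k-1}$. Let $A\subset[1,N]$ with $|A|\ge\eta N$. Each of the $|A|^s$ ordered $s$-tuples represents an element of $\Sigma_s(A)\subset[1,sN^k]$, so $(\eta N)^s\le|\Sigma_s(A)|\,c_k(sN^k)^{s/k-1}$. That is,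
$$|\Sigma_s(A)|\ge c\,\eta^sN^k,\qquad c=c(k)\in(0,1].\tag{1}$$

The first thing to try is to let $A$ be the most frequent color in $(N/2,N]$ and to take $m\in A$. Then $\eta\approx1/(2r)$, and (1) is good. The attempt fails at the divisor hypothesis of Lemma 2. Color even numbers red, numbers $\equiv1\pmod4$ blue, numbers $\equiv3\pmod 4$ green. For large $N$ red is the most frequent color, but then $X\subset2^k\mathbb Z/Q$, and an odd $n$ is never a sum of red powers.

So we first remove small primes: we use only integers coprime to some $W$. With $A$ the most frequent color among them, $|A|\ge\eta N$ with $\eta=\varphi(W)/(4rW)$ for $N$ large, and $m\in A$ is coprime to $W$. For Lemma 2 we need every prime up to $1/b$ to divide $W$, where $b=c\eta^s/(s2^k+1)$. But $b$ depends on $W$. If we enlarge $W$ to contain all primes up to $1/b$, the set $A$ gets thinner, $b$ drops, and the new $1/b$ may exceed the new range. The way out is that density is needed only for $A$ and absence of small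 divisors only for $m$; the two merely have to share a color. We therefore run the enlargement $r$ times and take $A$ and $m$ from two *different* levels that have the same color.

**Proof of Theorem 1, step 1: the chain of moduli.** We fix the levels in advance, depending only on $r$ and $k$. Put $W_0=1$ and, for $i\ge0$,
$$\eta_i=\frac{\varphi(W_i)}{4rW_i},\qquad b_i=\frac{c\,\eta_i^s}{s2^k+1},\qquad W_{i+1}=W_i\cdot\lfloor1/b_i\rfloor!\,.$$
Since $W_i\mid W_{i+1}$ and $\varphi(W)/W=\prod_{p\mid W}(1-1/p)$, the $b_i$ are non-increasing.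

**Step 2: a popular color at each level.** This step produces the candidates. Let $N\ge N_0:=2W_r$ and $0\le i\le r$. The interval $(N/2,N]$ contains at least $N/2$ integers. So it contains at least $\lfloor N/(2W_i)\rfloor\ge N/(4W_i)$ disjoint blocks of $W_i$ consecutive integers (using $\lfloor x\rfloor\ge x/2$ for $x\ge1$). Each block contains $\varphi(W_i)$ integers coprime to $W_i$. By pigeonhole there is a color $c_i$ such that
$$A_i=\{x\in(N/2,N]:\ (x,W_i)=1,\ x\text{ has color }c_i\}$$
has $|A_i|\ge\eta_iN$.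

**Step 3: two levels of one color.** Now we match density with absence of small divisors. There are $r+1$ levels and $r$ colors, so $c_i=c_{i'}$ for some $0\le i<i'\le r$. Apply Lemma 2 with $A=A_i$, any $m\in A_{i'}$, and $\beta=c\eta_i^s$, which is allowed by (1); then $b=b_i$. If $d\mid m^k$ and $1<d\le1/b_i$, then any prime $p\mid d$ is at most $\lfloor1/b_i\rfloor$, so it divides $\lfloor1/b_i\rfloor!$, hence $W_{i+1}$, hence $W_{i'}$. But $p\mid m$, contradicting $(m,W_{i'})=1$. So the hypotheses hold.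

**Step 4: all $n$.** With $j=\lceil2/b_r\rceil\ge2/b_i$, the consequence of Lemma 2 shows that every $n\ge n_0:=jsN_0^k$ is a monochromatic sum of at most $2\cdot4^kjs$ $k$-th powers. Each $n<n_0$ is a sum of $n$ copies of $1^k$. So $\max(n_0,2\cdot4^kjs)$ is an admissible constant, and it depends only on $r,k$. $\blacksquare$

**Remark.** If one is willing to use Mertens's theorem, one level suffices. For $W=\prod_{p\le w}p$ it gives $\varphi(W)/W\ge c_0/\log w$, so $1/b\le C_k(r\log w)^s\le w$ for $w$ large. The chain needs no information about $\varphi(W)/W$.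

## 5. Prime bases and the polynomial bounds for $C(r,k)$

The bound from the chain is a tower of factorials. For a polynomial bound, we let $A$ consist of primes, so that $m^k$ has no small divisors at all. The density $1/\log N$ of the primes is harmless, since the representation count drops by the matching factor.

**Proof of Theorem 2, upper bound.** Let $s=2^k+1$. By Hua's theorem (*Additive Theory of Prime Numbers*, Thm 11), for $s\ge2^k+1$ the number $R(n)$ of representations of $n$ as an ordered sum of $s$ $k$-th powers of primes is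
$$\mathfrak S(n)\frac{\Gamma(1/k)^s}{\Gamma(s/k)}\frac{n^{s/k-1}}{(\log n)^s}+O\Big(\frac{n^{s/k-1}\log\log n}{(\log n)^{s+1}}\Big)$$
with $\mathfrak S(n)$ bounded. So $R(n)\ll_kn^{s/k-1}(\log n)^{-s}$ for $n\ge2$.

Let $N\ge4$. By Chebyshev, $(N/2,N]$ contains $\gg N/\log N$ primes; let $A$ be the set of those of the most frequent color, so $|A|\gg N/(r\log N)$. If $n\in\Sigma_s(A)$, then $(N/2)^k\le n\le sN^k$. Since $\log (N/2)\ge\frac12\log N$, we have $\log n\ge\frac k2\log N\ge\log N$. So $R(n)\ll_kN^{s-k}(\log N)^{-s}$, and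
$$|\Sigma_s(A)|\ge\frac{|A|^s}{\max_{n\in\Sigma_s(A)}R(n)}\ge\beta N^k,\qquad\beta=c\,r^{-s},\quad c=c(k)\in(0,1].$$
Take $m\in A$. It is a prime exceeding $N/2$, so every divisor of $m^k$ other than $1$ exceeds $N/2$. With $b=\beta/(s2^k+1)$, the divisor hypothesis holds once $N\ge2/b$. So Lemma 2 applies for all $N\ge N_0:=\lceil4+2/b\rceil\ll_kr^s$, with $j=\lceil2/b\rceil\ll_kr^s$. Every $n\ge jsN_0^k$ needs $\ll_kr^s$ terms, and every $n<jsN_0^k\ll_kr^{s(k+1)}$ is a sum of $n$ ones. Since $s(k+1)=(k+1)(2^k+1)$, this is the claim. $\square$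

**Proof of Theorem 2, lower bound.** We make one mid-sized prime $\ell$ reachable only by ones. Let $p_1<p_2<\cdots$ be all primes. Give $1$ color $0$. Each $m\ge2$ whose least prime factor is $p_i$ with $i\le r-2$ gets color $i$. All other $m\ge2$ get color $r-1$. Let $P=p_{r-1}^k\ge4$. Bertrand's postulate for $\lfloor P/2\rfloor\ge2$ gives a prime $\ell$ with $\lfloor P/2\rfloor<\ell<2\lfloor P/2\rfloor\le P$, so $P/2<\ell$, and as $\lfloor P/2\rfloor$ is an integer this includes odd $P$. Moreover $\ell>p_{r-1}^2/2\ge p_{r-1}>p_{r-2}$, where the last comparison is void if $r=2$. Sums in color $i$ with $1\le i\le r-2$ are divisible by $p_i<\ell$, so they are not $\ell$. In color $r-1$ every $m$ is at least $p_{r-1}$, so sums are at least $P>\ell$. Hence $\ell$ is only a sum of $\ell$ ones, and $C(r,k)\ge\ell>\frac12p_{r-1}^k\gg_k(r\log r)^k$ by Chebyshev. $\blacksquare$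

## 6. Residue colorings that force many summands

For large $n$ the trick with ones is not available, and congruences replace it. Try $k=2$ with the primes $3,5$. Color $m$ by "divisible by $3$", "divisible by $5$ but not by $3$", and otherwise by $m^2\bmod15\in\{1,4\}$. These are four colors. Let $n\equiv15\pmod{225}$, so $3$ and $5$ divide $n$ exactly once. Sums in the first two colors are divisible by $9$ or $25$, so they are not $n$. A sum of $t$ terms in one of the last two colors is $\equiv t$ or $4t\pmod{15}$, so $15\mid t$. Hence $S(4,2)\ge15$.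

**Proof of Theorem 3(a).** We do this for many primes and count colors. Let now $p_1<p_2<\cdots$ be the primes $\equiv1\pmod k$, and $Q_\ell=p_1\cdots p_\ell$. If $(m,Q_\ell)>1$, color $m$ by the least $p_i$ dividing it; if $(m,Q_\ell)=1$, color it by $m^k\bmod Q_\ell$. There are $(p_i-1)/k$ $k$-th powers of units modulo $p_i$, so the number of colors is
$$r_\ell=\ell+\prod_{i\le\ell}\frac{p_i-1}k ,$$
non-decreasing in $\ell$. Let $n\equiv Q_\ell\pmod{Q_\ell^2}$; then each $p_i$ divides $n$ exactly once. A sum in a color of the first type is divisible by $p_i^k$, hence by $p_i^2$, so it is not $n$. A sum of $t\ge1$ terms in a color with residue $u$, $(u,Q_\ell)=1$, equals $n$ only if $tu\equiv0\pmod{Q_\ell}$, so $Q_\ell\mid t$ and $t\ge Q_\ell$. There are arbitrarily large such $n$, so $S(r_\ell,k)\ge Q_\ell$.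

It remains to compare $Q_\ell$ with $r_\ell$. By the prime number theorem in progressions, $p_\ell\sim\varphi(k)\ell\log\ell$ and $\log Q_\ell\sim p_\ell/\varphi(k)\sim\ell\log\ell$. Since $p_i/2\le p_i-1\le p_i$, and $Q_\ell k^{-\ell}$ is larger than $\ell$ for large $\ell$, we have $Q_\ell(2k)^{-\ell}\le r_\ell\le2Q_\ell k^{-\ell}$ for large $\ell$. So $\log r_\ell\sim\ell\log\ell$. Given large $r$, let $\ell$ be such that $r_\ell\le r<r_{\ell+1}$. Then $\log r\sim\ell\log\ell$ and $\log\log r\sim\log\ell$, so $\ell=(1+o(1))\log r/\log\log r$. Also $r<2Q_{\ell+1}k^{-\ell-1}=2Q_\ell p_{\ell+1}k^{-\ell-1}$. As $S$ is non-decreasing in $r$,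
$$S(r,k)\ge Q_\ell\ge\frac{r\,k^\ell}{2p_{\ell+1}}=r\exp\Big((\log k-o(1))\frac{\log r}{\log\log r}\Big),$$
because $\log p_{\ell+1}=O(\log\ell)=o(\ell)$. $\blacksquare$

The gain over $r$ is the factor $k^\ell$: one factor $k$ for each prime $\equiv1\pmod k$. We shall meet this factor again.

## 7. Energy, and the exponent that loses a factor $k$ at each prime

The rest of the notes proves Theorem 3(b). For $n$ large, Section 5 gives $\ll r^s$ summands, and the loss is in (1): a color class of density $\delta\approx1/r$ only gave $|\Sigma_s(A)|\gg\delta^sN^k$. We want $\delta^{1+\varepsilon}$ up to logarithms. The exponent $1$ cannot be improved. For $A=\{x:(1-\delta)N<x\le N\}$ the set $\Sigma_s(A)$ lies in $(s(1-\delta)^kN^k,sN^k]$, so it has at most $sk\delta N^k+1$ elements.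

**Parameters.** Fix $k\ge2$, $\varepsilon\in(0,1]$ and from now on put
$$t=2^{k-1}+1,\quad s=2t=2^k+2\ge6,\quad\tfrac1u=1-\tfrac1{2s},\quad\tfrac1q=1-\tfrac{1+\varepsilon}{2s}.$$
Then $1<u<q<2$, and
$$\tfrac{2s}u=2s-1,\qquad\tfrac{2s}q=2s-1-\varepsilon .$$
The exponents conjugate to $u$ and $q$ are $2s$ and $2s/(1+\varepsilon)$. Constants $C,c>0$ depend only on $k,\varepsilon$ unless indicated and may change from line to line.

For a prime $p$ let $v_p$ be the exponent of $p$ in $k$, let $h_p=1$ if $p\nmid k$ and $h_p=2$ if $p\mid k$, and let $e_p=h_p+v_p$. For a parameter $w\ge k^2$ (so that all primes dividing $k$ are at most $w$) let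
$$W=\prod_{p\le w}p^{h_p},\qquad W'=\prod_{p\le w}p^{e_p},\qquad Y=(\mathbb Z/W)^*.$$
Let $\mathcal X=\{x\in(N/2,N]:(x,W)=1\}$ and, for $b\in Y$, $\mathcal X_b=\{x\in\mathcal X:x\equiv b\ (W)\}$, so $|\mathcal X_b|=N/(2W)+O(1)$. "For $N$ large" means $N\ge N(k,\varepsilon,r,w)$. Give $x\in\mathcal X_b$ the weight $1/(|Y||\mathcal X_b|)$; this is a probability measure on $\mathcal X$. For $A\subset\mathcal X$ and $f=1_A$ put
$$\hat f(\alpha)=\mathbb E_{b\in Y}\mathbb E_{x\in\mathcal X_b}f(x)e(\alpha x^k),\qquad\delta=\hat f(0)=\text{the measure of }A .$$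

**Energy.** Let $\nu(n)$ be the weighted number of representations of $n$ as an ordered sum of $s$ $k$-th powers of elements of $A$. Then $\sum_n\nu(n)=\delta^s$, and $\nu$ is supported on $\Sigma_s(A)$ and has Fourier series $\hat f^s$. Cauchy–Schwarz and Parseval give
$$\delta^{2s}\le|\Sigma_s(A)|\sum_n\nu(n)^2=|\Sigma_s(A)|\int_0^1|\hat f(\alpha)|^{2s}\,d\alpha.\tag{2}$$
So we want $\int_0^1|\hat f|^{2s}\lesssim N^{-k}\delta^{2s-1-\varepsilon}$.

Two quick attempts show what is missing. We shall prove (Lemma 7) that $\int_0^1|\hat f|^{2t}\le C_1N^{-k}$. Together with $|\hat f|\le\delta$ this gives $C_1\delta^{2s-2t}N^{-k}$, so only $|\Sigma_s(A)|\gg\delta^{2t}N^k$ with $2t=2^k+2$: the right power of $N$, a bad power of $\delta$. On the other hand apply the Hausdorff–Young inequality to the Fourier series $\hat f$. For $N$ large all weights are at most $2/|\mathcal X|$, so the sum of the $u$-th powers of the coefficients is at most $(2/|\mathcal X|)^{u-1}\delta$. As $(u-1)(2s-1)=1$, we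 get $\int_0^1|\hat f|^{2s}\le2\delta^{2s-1}/|\mathcal X|$: the right power of $\delta$, but roughly $N^{-1}$ in place of $N^{-k}$.

The remedy is to use Hausdorff–Young not for the sparse sequence $x^k$ but for a dense model of it. Near the rationals with denominator $W'$, $\hat f(\frac a{W'}+\frac\beta{N^k})$ depends only on how $A$ is distributed over pairs $(x\bmod W,\ x^k/N^k)\in Y\times\mathbb R$. On that space one can apply Hausdorff–Young prime by prime and in the real variable. There the second obstacle appears. The primes up to $w$ all enter, and $w$ must be at least about $r$, since $m^k$ must have no small divisors. So the constant at $p$ must be $1+$ (a summable term). With the exponent $u$ of Hausdorff–Young this is false. Let $p\nmid k$, $\mu=\gcd(k,p-1)$, and let $g$ be the indicator of $\{b:b^k=1\}$ on $(\mathbb Z/p)^*$ with uniform probability. Then $T_pg(\xi):=\mathbb E_bg(b)e(\xi b^k/p)$ has $|T_pg(\xi)|=\mu/(p-1)$ for all $\xi$, so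
$$\sum_\xi|T_pg(\xi)|^{2s}=p\Big(\frac\mu{p-1}\Big)^{2s}=\frac{p\mu}{p-1}\,\|g\|_u^{2s}.$$
For every $p\equiv1\pmod k$ with $p\nmid k$ the constant is at least $k$, exactly the factor of Section 6, and the product over such $p\le w$ is unbounded. If we give up $\varepsilon$ in the exponent and use $\|g\|_q^{2s}$, the same function has ratio $p(\mu/(p-1))^{1+\varepsilon}\to0$. Section 9 shows that with $q$ in place of $u$ the constant is $1+O(p^{1-s})$ for every $g$.

## 8. The $k$-th power map on residue classes modulo prime powers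

We need to know how $x^k$ is distributed modulo $p^j$ when $x$ runs over a class of units modulo $p^{h_p}$. For example, let $k=p=2$, so $h_2=2,\ v_2=1,\ e_2=3$. For odd $x$, $x^2\equiv1\pmod8$, and as $x$ runs over $1,5$ modulo $8$, $x^2$ runs over $1,9$ modulo $16$: all classes modulo $16$ that are $1$ modulo $8$.

**Lemma 3.** Let $b$ be prime to $p$, and write $h,v,e$ for $h_p,v_p,e_p$.

(a) If $x\ne z$ are integers prime to $p$ and $x\equiv z\pmod{p^h}$, then the exponent of $p$ in $x^k-z^k$ is that in $x-z$ plus $v$.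

(b) For $n\ge h$, $x\mapsto x^k$ is a well-defined bijection from $\{x\bmod p^n:x\equiv b\ (p^h)\}$ onto $\{y\bmod p^{n+v}:y\equiv b^k\ (p^e)\}$.

(c) $x^k\bmod p^e$ depends only on $x\bmod p^h$ for $x$ prime to $p$. If $j>e$ and $p\nmid a$, then the average of $e(ax^k/p^j)$ over the residues $x\bmod p^j$ with $x\equiv b\ (p^h)$ is $0$.

**Proof.** (a) Write $k=p^vk'$ with $p\nmid k'$. Then $x^{k'}-z^{k'}=(x-z)\sum_{i<k'}x^iz^{k'-1-i}$, and the sum is $\equiv k'x^{k'-1}\not\equiv0\pmod p$, so the exponent does not change. If $v\ge1$, then $h=2$, and we take $p$-th powers $v$ times. Let $x=z+p^{\alpha}y$ with $\alpha\ge2$, $p\nmid y$, $p\nmid z$. Then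
$$x^p-z^p=p\,z^{p-1}p^\alpha y+\sum_{i=2}^p\binom piz^{p-i}p^{\alpha i}y^i .$$
The first term has exponent exactly $\alpha+1$. For $2\le i<p$ the term has exponent at least $1+2\alpha>\alpha+1$, and for $i=p$ at least $p\alpha\ge2\alpha>\alpha+1$. So the exponent grows by exactly $1$ each time, and stays at least $2$.

(b) By (a), for $x,z$ in the class, $x\equiv z\pmod{p^n}$ if and only if $x^k\equiv z^k\pmod{p^{n+v}}$. So the map is well defined and injective. By (a) (or trivially if $x=b$), $x\equiv b\ (p^h)$ gives $x^k\equiv b^k\ (p^{h+v})$, so the image lies in the target. Both sets have $p^{n-h}$ elements.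

(c) The first claim is (a). For the second put $n=j-v>h$. By (b), $x^k\bmod p^j$ depends only on $x\bmod p^n$ and takes each value $b^k+p^ez$, $z\bmod p^{j-e}$, equally often. The average is $e(ab^k/p^j)\,\mathbb E_{z\bmod p^{j-e}}e(az/p^{j-e})=0$. $\square$

In particular $b^k\bmod W'$ is well defined for $b\in Y$.

We also recall that for $p\nmid\xi$
$$\Big|\sum_{x\bmod p}e(\xi x^k/p)\Big|\le(k-1)\sqrt p.\tag{3}$$
Indeed, with $\mu=\gcd(k,p-1)$ the number of $x$ with $x^k=y\ne0$ is $\sum_{\chi^\mu=1}\chi(y)$. The term $x=0$ and the trivial character contribute $1-1=0$, and the other $\mu-1$ characters give Gauss sums of modulus $\sqrt p$.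

## 9. A local Fourier inequality with constants close to $1$

Let $Y_p=(\mathbb Z/p^{h_p})^*$ with uniform probability; all norms $\|g\|_a$ on $Y_p$ are with respect to it. For $g:Y_p\to\mathbb C$ put
$$T_pg(\xi)=\mathbb E_{b\in Y_p}g(b)e(\xi b^k/p^{e_p}),\qquad\xi\in\mathbb Z/p^{e_p}.$$

**Lemma 4.** There are $K_p\ge1$ with $\sum_\xi|T_pg(\xi)|^{2s}\le K_p\|g\|_q^{2s}$ for all $g:Y_p\to\mathbb C$, such that $K:=\prod_pK_p<\infty$ depends only on $k,\varepsilon$.

**Step 1: Hausdorff–Young with a bounded constant.** This step handles the finitely many small $p$ and is a tool for the large ones. We show, for all real $\sigma\ge2$ with conjugate exponent $\sigma'$ and all $p$,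
$$\sum_\xi|T_pg(\xi)|^\sigma\le2k^3\|g\|_{\sigma'}^\sigma.\tag{4}$$
Let $n=p^{e_p}$ and $G(y)=\frac n{|Y_p|}\sum_{b^k=y}g(b)$ on $\mathbb Z/n$. With $\hat G(\xi)=\mathbb E_yG(y)e(\xi y/n)$ we have $\hat G=T_pg$. Hausdorff–Young gives $\|\hat G\|_{\ell^\sigma}\le\|G\|_{L^{\sigma'}}$ (uniform probability on $\mathbb Z/n$). If all fibers of $b\mapsto b^k$ have size at most $\mu$, Hölder gives
$$\|G\|_{\sigma'}^{\sigma'}\le\frac1n\Big(\frac n{|Y_p|}\Big)^{\sigma'}\mu^{\sigma'-1}\sum_b|g(b)|^{\sigma'}=\Big(\frac{n\mu}{|Y_p|}\Big)^{\sigma'-1}\|g\|_{\sigma'}^{\sigma'} .$$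
Raise this to the power $\sigma/\sigma'$; since $(\sigma'-1)\sigma/\sigma'=1$, the constant is $n\mu/|Y_p|$. If $p\nmid k$, then $\mu\le k$ and $n\mu/|Y_p|\le kp/(p-1)\le2k$. If $p\mid k$, then $\mu\le|Y_p|$ and $n\mu/|Y_p|\le p^{2+v_p}\le p^2k\le k^3$. This proves (4).

With $\sigma=2s$, $\sigma'=u$ and $\|g\|_u\le\|g\|_q$, we may take $K_p=2k^3$ for every $p$. It remains to show that for $p\ge p_0(k,\varepsilon)$ we may take
$$K_p=1+(6k)^{2s}p^{1-s},$$
since $s\ge6$ then makes the product converge. From now on $p>k$, so $h_p=e_p=1$; write $T=T_p$.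

**Step 2: normalization.** We reduce to $g\ge0$ with mean $1$. Expanding,
$$\sum_\xi|Tg(\xi)|^{2s}=p\,\mathbb E_{b_1,\dots,b_{2s}}1_{[b_1^k+\dots+b_s^k=b_{s+1}^k+\dots+b_{2s}^k]}\prod_{i\le s}g(b_i)\prod_{i>s}\overline{g(b_i)} ,$$
which does not decrease if $g$ is replaced by $|g|$. By homogeneity we may assume $g\ge0$ and $\mathbb Eg=1$. By (3), for $\xi\ne0$,
$$|T1(\xi)|\le\frac{(k-1)\sqrt p+1}{p-1}\le\frac{k\sqrt p}{p-1}\le2kp^{-1/2}.$$

**Step 3: the constant is nearly $1$ once a small multiple of $\|g\|_q^{2s}$ is allowed.** This is the case where $g$ is far from constant. We show: for each $\kappa\in(0,1)$ there is $p_1(\kappa,k,\varepsilon)$ such that for $p\ge p_1$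
$$\sum_\xi|Tg|^{2s}\le(1+\kappa)\|g\|_u^{2s}+\kappa\|g\|_q^{2s}.\tag{5}$$
The factor $k$ in the constant for $u$ came from the fibers of $b\mapsto b^k$, that is, from $G$ being concentrated on the few $k$-th powers. If we smear $G$ over a set that does not harm the large Fourier coefficients, the $k$-th powers look equidistributed and the factor disappears.

Let $\eta\in(0,1)$ and $\Lambda=\{\xi:|Tg(\xi)|\ge\eta\|g\|_u\}$. By (4) with $\sigma=2s$, $|\Lambda|\le R:=2k^3\eta^{-2s}$. For the small coefficients use (4) with $\sigma=2s/(1+\varepsilon)\ge2$ and $\sigma'=q$: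
$$\sum_{\xi\notin\Lambda}|Tg|^{2s}\le(\eta\|g\|_u)^{2s-\sigma}\,2k^3\|g\|_q^\sigma\le2k^3\eta^{2s-\sigma}\|g\|_q^{2s},\qquad2s-\sigma=\tfrac{2s\varepsilon}{1+\varepsilon}>0.$$

For the large ones, take a small $\rho>0$ and the Bohr set $\mathcal B=\{z\in\mathbb Z/p:\|\xi z/p\|\le\rho\ \text{for all }\xi\in\Lambda\}$, where $\|\cdot\|$ is the distance to the nearest integer. (For instance $\Lambda=\{1\}$ gives the interval $|z|\le\rho p$.) Then $|\mathcal B|\ge\rho^{|\Lambda|}p\ge\rho^Rp$ (Tao–Vu, *Additive Combinatorics*, Lemma 4.20). To see it, translate the box $[0,\rho]^\Lambda$ by a random point of $(\mathbb R/\mathbb Z)^\Lambda$. The expected number of $z$ with $(\xi z/p)_{\xi\in\Lambda}$ in the box is $\rho^{|\Lambda|}p$, so some translate contains at least that many $z$, and subtracting one of them from all of them gives elements of $\mathcal B$.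

Let $\mu$ be the law of $z-z'$ with $z,z'$ independent and uniform on $\mathcal B$. Its transform $\hat\mu(\xi)=\sum_z\mu(z)e(\xi z/p)=|\mathbb E_{z\in\mathcal B}e(\xi z/p)|^2$ is non-negative with $\hat\mu(0)=1$. For $\xi\in\Lambda$ the real part of $\mathbb E_{z\in\mathcal B}e(\xi z/p)$ is at least $\cos(2\pi\rho)\ge1-2\pi^2\rho^2$, so $\hat\mu(\xi)\ge1-4\pi^2\rho^2\ge1-40\rho^2$. Finally $\sum_\xi\hat\mu(\xi)=p\,\mu(0)=p/|\mathcal B|\le\rho^{-R}$.

With $G(y)=\frac p{p-1}\sum_{b^k=y}g(b)$ let $G'(y)=\sum_z\mu(z)G(y+z)$. As $\mu$ is symmetric, $\hat G'=\hat\mu\hat G=\hat\mu\,Tg$. Also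
$$G'(y)=\sum_b\omega_y(b)g(b),\qquad\omega_y(b)=\tfrac p{p-1}\mu(b^k-y).$$
The total weight at $y$ is the value of $G'$ for $g=1$, so by Fourier inversion
$$\sum_b\omega_y(b)=\sum_\xi T1(\xi)\hat\mu(\xi)e(-\xi y/p)\le1+2kp^{-1/2}\rho^{-R}=:1+\zeta .$$
Hölder gives $G'(y)^u\le(1+\zeta)^{u-1}\sum_b\omega_y(b)g(b)^u$. Since $\mathbb E_y\omega_y(b)=\frac1{p-1}$, averaging over $y$ gives $\|G'\|_u^u\le(1+\zeta)^{u-1}\|g\|_u^u$. That is, $\|G'\|_u^{2s}\le(1+\zeta)\|g\|_u^{2s}$, as $2s(u-1)/u=1$. Hausdorff–Young now gives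
$$\sum_{\xi\in\Lambda}|Tg|^{2s}\le(1-40\rho^2)^{-2s}\sum_\xi|\hat G'(\xi)|^{2s}\le(1-40\rho^2)^{-2s}(1+\zeta)\|g\|_u^{2s}.$$
Choose $\eta$ with $2k^3\eta^{2s-\sigma}\le\kappa$, which fixes $R$. Then choose $\rho$ with $(1-40\rho^2)^{-2s}\le1+\kappa/3$, and then let $p$ be so large that $\zeta\le\kappa/3$. Since $(1+\kappa/3)^2\le1+\kappa$, this proves (5), uniformly in $g$.

**Step 4: the gain of $\|g\|_q$ over $\|g\|_1$.** We measure the distance of $g$ from the constant $1$. Let $h=g-1\ge-1$ and $D=\mathbb E\min(h^2,|h|^q)$. The function $\psi(x)=(1+x)^q-1-qx$ on $[-1,\infty)$ is positive for $x\ne0$ by strict convexity, and $\psi(x)/\min(x^2,|x|^q)$ tends to $q(q-1)/2>0$ at $0$ and to $1$ at $\infty$. By continuity $\psi(x)\ge c_1\min(x^2,|x|^q)$ with $c_1=c_1(k,\varepsilon)>0$. Since $\mathbb Eh=0$, we have $\mathbb Eg^q=1+\mathbb E\psi(h)$, and as $2s/q\ge1$,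
$$\|g\|_q^{2s}\ge\mathbb Eg^q\ge1+c_1D.\tag{6}$$

**Step 5: $g$ close to constant, $D\le D_0$.** Here $D_0\le1$ is chosen below, and the deviation is absorbed by (6). Split $g=1+h_1+h_2$ with $h_1=h1_{|h|\le1}$, $h_2=h1_{h>1}$. As $q<2$, $D=\mathbb Eh_1^2+\mathbb Eh_2^q$. First, $\sum_{\xi\ne0}|T1|^{2s}\le(2k)^{2s}p^{1-s}$. Second, $|Th_1|\le\mathbb E|h_1|\le D^{1/2}$, and (4) with $\sigma=2$ gives $\sum|Th_1|^2\le2k^3D$, so $\sum|Th_1|^{2s}\le D^{s-1}\cdot2k^3D$. Third, by (4) with $\sigma=2s$, and since $h_2$ is $0$ or larger than $1$,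
$$\sum|Th_2|^{2s}\le2k^3(\mathbb Eh_2^u)^{2s-1}\le2k^3(\mathbb Eh_2^q)^{2s-1}\le2k^3D^{2s-1}\le2k^3D^s .$$
At $\xi=0$, $Tg(0)=\mathbb Eg=1$. At $\xi\ne0$ use $|x+y+z|^{2s}\le3^{2s}(|x|^{2s}+|y|^{2s}+|z|^{2s})$:
$$\sum_\xi|Tg|^{2s}\le1+(6k)^{2s}p^{1-s}+3^{2s}\cdot4k^3D^s\le1+(6k)^{2s}p^{1-s}+c_1D,$$
provided $3^{2s}4k^3D_0^{s-1}\le c_1$; fix such a $D_0=D_0(k,\varepsilon)$. By (6) the right side is at most $(1+(6k)^{2s}p^{1-s})(1+c_1D)\le(1+(6k)^{2s}p^{1-s})\|g\|_q^{2s}$.

**Step 6: $g$ far from constant, $D>D_0$.** Now (5) and the gap between $u$ and $q$ finish. Let $Z=\|g\|_q^{2s}\ge1+c_1D_0$ and $\theta=1/(1+\varepsilon)$. Then $(1-\theta)+\theta/q=1-\theta\frac{1+\varepsilon}{2s}=\frac1u$, so by Hölder $\|g\|_u\le\|g\|_1^{1-\theta}\|g\|_q^\theta=\|g\|_q^\theta$, that is, $\|g\|_u^{2s}\le Z^\theta$. By (5), for $p\ge p_1(\kappa,k,\varepsilon)$,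
$$\sum_\xi|Tg|^{2s}\le(1+\kappa)Z^\theta+\kappa Z\le Z\big[(1+\kappa)(1+c_1D_0)^{-(1-\theta)}+\kappa\big]\le Z$$
when $\kappa=\kappa(k,\varepsilon)$ is small enough, because $1-\theta>0$. So for $p\ge p_0(k,\varepsilon)$ the constant $K_p=1+(6k)^{2s}p^{1-s}$ works in both cases. $\square$

## 10. Tensoring the primes and the real variable

**Lemma 5.** Let $H:Y\times\mathbb R\to\mathbb C$ be bounded, measurable and supported in $Y\times[-1,2]$. Put $\|H\|_a^a=\mathbb E_{b\in Y}\int|H(b,y)|^ady$ and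
$$\mathcal TH(a,\beta)=\mathbb E_{b\in Y}\int H(b,y)\,e(ab^k/W')\,e(\beta y)\,dy\qquad(a\in\mathbb Z/W',\ \beta\in\mathbb R).$$
Then $\sum_a\int_{\mathbb R}|\mathcal TH(a,\beta)|^{2s}d\beta\le3K\|H\|_q^{2s}$.

**Proof.** By the Chinese remainder theorem $Y=\prod_{p\le w}Y_p$, and $a/W'\equiv\sum_{p\le w}a_p/p^{e_p}\pmod1$ gives a bijection $a\leftrightarrow(a_p)$. So $e(ab^k/W')=\prod_pe(a_pb_p^k/p^{e_p})$, and $\mathcal T=\bigotimes_{p\le w}T_p\otimes T_\infty$ with $T_\infty$ the Fourier transform on functions supported in $[-1,2]$. By Hausdorff–Young on $\mathbb R$ and Hölder on an interval of length $3$,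
$$\|T_\infty h\|_{2s}^{2s}\le\|h\|_u^{2s}\le3^{2s(1/u-1/q)}\|h\|_q^{2s}=3^\varepsilon\|h\|_q^{2s}\le3\|h\|_q^{2s}.$$
It remains to see that norms $L^q\to L^{2s}$ multiply under tensor products. If $T_1$ acts on $b_1$ with norm at most $N_1$, and $T_2$ on $b_2$ with norm at most $N_2$, then
$$\|T_1T_2g\|_{L^{2s}_{\xi_1\xi_2}}\le N_1\big\|\|T_2g\|_{L^q_{b_1}}\big\|_{L^{2s}_{\xi_2}}\le N_1\big\|\|T_2g\|_{L^{2s}_{\xi_2}}\big\|_{L^q_{b_1}}\le N_1N_2\|g\|_q ,$$
where the middle step is Minkowski's inequality, valid as $q\le2s$. Now use Lemma 4. $\square$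

## 11. Exponential sums over integers coprime to $W$

Let $\phi_b(\theta)=\mathbb E_{x\in\mathcal X_b}e(\theta x^k)$, and let $\tau(\theta)$ be the distance from $\theta$ to $\frac1{W'}\mathbb Z$. When $\tau(\theta)=0$ read $\min(1,1/(N^k\tau(\theta)))$ as $1$.

**Lemma 6.** There is $C_2=C_2(k)\ge1$ such that for $N$ large, all $b\in Y$ and $\theta\in\mathbb R$,
$$|\phi_b(\theta)|\le C_2\Big(w^{-1/2}+\min\big(1,\tfrac1{N^k\tau(\theta)}\big)\Big).$$

**Lemma 7.** There is $C_1=C_1(k)$ such that for $N$ large, $N^k\int_0^1|\mathbb E_{b\in Y}\phi_b(\alpha)|^{2t}d\alpha\le C_1$.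

**Step 1: Dirichlet.** Every $\theta$ is $a/d+\beta$ with $(a,d)=1$, $1\le d\le N^{k-1/4}$, $|\beta|\le N^{1/4-k}/d$. We treat large and small $d$ separately.

**Step 2: $d>N^{1/4}$.** Here $\phi_b$ is tiny by Weyl's inequality. Detecting $x\equiv b\ (W)$ by additive characters, $\sum_{x\in\mathcal X_b}e(\theta x^k)$ is an average over $l\bmod W$ of the sums $\sum_{N/2<x\le N}e(\theta x^k+lx/W)$ times unimodular factors. Since $|\beta|\le N^{1/4-k}/d\le d^{-2}$, Weyl's inequality (Vaughan, Lemma 2.4) bounds each sum by $\ll N^{1+c}(d^{-1}+N^{-1}+dN^{-k})^{2^{1-k}}\ll N^{1+c-2^{-k-1}}$ for any fixed $c>0$. With $c=2^{-k-2}$,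
$$|\phi_b(\theta)|\le C_WN^{-c},\qquad c=c(k)>0,$$
where $C_W$ depends on $k$ and $W$. This is at most $w^{-1/2}$ for $N$ large.

**Step 3: $d\le N^{1/4}$, separating arithmetic and size.** We show
$$\phi_b(\theta)=A_b(d,a)I(\beta)+O_k(WN^{-1/2}),\tag{7}$$
$$I(\beta)=\frac2N\int_{N/2}^Ne(\beta x^k)dx,\qquad A_b(d,a)=\frac1d\sum_{\substack{c\bmod dW\\c\equiv b\,(W)}}e(ac^k/d).$$
Split $\mathcal X_b$ into the $d$ classes $x\equiv c\pmod{dW}$ with $c\equiv b\ (W)$; on each, $e(\theta x^k)=e(ac^k/d)e(\beta x^k)$. The sum of a $C^1$ function $F$ over a progression of step $M$ in an interval is $\frac1M\int F+O(\sup|F|+\int|F'|)$. So $\sum e(\beta x^k)$ over a class is $\frac1{dW}\int_{N/2}^Ne(\beta x^k)dx+O_k(1+|\beta|N^k)$. The $d$ classes give total error $O_k(d+d|\beta|N^k)=O_k(N^{1/4})$. Dividing by $|\mathcal X_b|=N/(2W)+O(1)$ gives (7) for $N$ large.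

For $I$: trivially $|I|\le1$. Substituting $y=x^k$, $I(\beta)=\frac2N\int_{(N/2)^k}^{N^k}e(\beta y)\frac{y^{1/k-1}}kdy$ with a monotone factor of size $O_k(N^{1-k})$, so $|I(\beta)|\le\min(1,C_k/(N^k|\beta|))$.

**Step 4: the local factors.** We bound $A_b$. Write $a/d\equiv\sum_{p^j\|d}a_p/p^j\pmod1$ with $p\nmid a_p$. By the Chinese remainder theorem $A_b(d,a)=\prod_{p^j\|d}A_{b,p}$. Here $A_{b,p}$ is the average of $e(a_px^k/p^j)$ over $x\equiv b\ (p^{h_p})$ if $p\le w$, and over all $x\bmod p^j$ if $p>w$. Always $|A_{b,p}|\le1$, and by Lemma 3(c) $A_{b,p}=0$ if $p\le w$ and $j>e_p$.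

Let $p>w$, so $p\nmid k$ and $e_p=1$, and let $\varrho_j=p^{-j}|\sum_{x\bmod p^j}e(a_px^k/p^j)|$. By (3), $\varrho_1\le kp^{-1/2}$. If $j\ge2$, the units contribute $0$ by Lemma 3(c), and the $x=py$ with $y\bmod p^{j-1}$ contribute $\sum_ye(a_pp^ky^k/p^j)$. If $2\le j\le k$, this is $p^{j-1}$, so $\varrho_j=p^{-1}$. If $j>k$, it is a sum of $e(a_py^k/p^{j-k})$ over $y\bmod p^{j-1}$, so $\varrho_j=p^{-1}\varrho_{j-k}$ (these formulas are in Vaughan, §4.3). By induction on $j$ we get
$$\varrho_j\le kp^{-1/2}\quad\text{and}\quad\varrho_j\le kp^{-j/k}\qquad(j\ge1).\tag{8}$$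
For the second bound note $p^{-1/2}\le p^{-1/k}$ when $j=1$, $p^{-1}\le p^{-j/k}$ when $2\le j\le k$, and $p^{-1}\cdot kp^{-(j-k)/k}=kp^{-j/k}$ when $j>k$.

**Step 5: end of the proof of Lemma 6.** For $d\le N^{1/4}$ there are two cases. If $d\nmid W'$, some $p^j\|d$ has either $p\le w$ and $j>e_p$, or $p>w$. So $A_b=0$ or $|A_b|\le kw^{-1/2}$, and $|\phi_b(\theta)|\le(k+1)w^{-1/2}$ for $N$ large. If $d\mid W'$, then $a/d\in\frac1{W'}\mathbb Z$, so $\tau(\theta)\le|\beta|$ and $|\phi_b(\theta)|\le\min(1,C_k/(N^k\tau(\theta)))+w^{-1/2}$ for $N$ large. With Step 2 this proves Lemma 6. $\square$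

**Step 6: proof of Lemma 7.** We integrate the two cases. Let $F=\mathbb E_b\phi_b$. It is a trigonometric polynomial in which $e(\alpha x^k)$, $x\in\mathcal X$, has a non-negative coefficient at most $C_W/N$. On the $\alpha$ with $d>N^{1/4}$, $|F|\le C_WN^{-c}$ by Step 2. By positivity of the coefficients and Hua's lemma, $\int_0^1|F|^{2^k}\le C_WN^{-2^k}\cdot C_kN^{2^k-k+c}$. As $2t=2^k+2$, these $\alpha$ contribute at most $C_WN^{-2c+c-k}=o(N^{-k})$.

For $d\le N^{1/4}$ average (7) over $b$: $F=A(d,a)I(\beta)+O_k(WN^{-1/2})$ with $A=\mathbb E_bA_b$. The total measure of these $\alpha$ is at most $\sum_{d\le N^{1/4}}d\cdot2N^{1/4-k}/d\ll N^{1/2-k}$, so the error contributes $\ll_kN^{1/2-k}(WN^{-1/2})^{2t}=o(N^{-k})$, as $2t\ge6$. The main term contributes at most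
$$2^{2t}\int_{\mathbb R}|I|^{2t}d\beta\cdot\sum_d\sum_{\substack{a\bmod d\\(a,d)=1}}|A(d,a)|^{2t}\ll_kN^{-k}\prod_p\Big(1+\sum_{j\ge1}\sum_{\substack{a\bmod p^j\\p\nmid a}}|A_p(p^j,a)|^{2t}\Big).$$
Here $A_{b,p}$ depends only on $b\bmod p^{h_p}$, so the average over $b$ factors, and $A_p(p^j,a)$ is the average of $e(ax^k/p^j)$ over units if $p\le w$, and over all residues if $p>w$. Consider the factors. If $p\le w$ and $p\nmid k$, only $j=1$ contributes, with $|A_p|\le k\sqrt p/(p-1)\le2kp^{-1/2}$ by (3), so the factor is $1+O_k(p^{1-t})$ with $t\ge3$. If $p\mid k$, only $j\le e_p$ contributes, and the factor is at most $1+p^{e_p}=O_k(1)$. If $p>w$, (8) bounds the factor by $1+k^{2t}\sum_jp^{j(1-2t/k)}=1+O_k(p^{-2})$, since $2t/k=(2^k+2)/k\ge3$. So the product is $O_k(1)$ uniformly in $w$. $\square$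

## 12. The energy bound for a set of density $\delta$

**Proposition 8.** Let $r\ge2$. There is $w_0(r,k)$ such that for $w\ge w_0$ and $N$ large the following holds. If $A\subset\mathcal X$, $f=1_A$ and $\delta=\hat f(0)\ge1/r$, then
$$N^k\int_0^1|\hat f(\alpha)|^{2s}d\alpha\le C(k,\varepsilon)(1+\log r)^2\,\delta^{2s-1-\varepsilon}.$$

**Step 1: small values of $\hat f$.** Lemma 7 handles these. Let $\lambda=\delta^2$ and $\Omega=\{\alpha\in\mathbb R/\mathbb Z:|\hat f(\alpha)|>\lambda\}$. The integral $\int_0^1|\hat f|^{2t}$ is a weighted count of solutions of $x_1^k+\dots+x_t^k=x_{t+1}^k+\dots+x_{2t}^k$ with $x_i\in A$. Replacing $A$ by $\mathcal X$ can only increase it, so $\int_0^1|\hat f|^{2t}\le C_1N^{-k}$. Since $2s-2t=s$,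
$$N^k\int_{\Omega^c}|\hat f|^{2s}\le C_1\lambda^{2s-2t}=C_1\delta^{2s}.$$

**Step 2: few representatives for the large values.** We cover $\Omega$ by a bounded number of translates of a neighborhood of $\frac1{W'}\mathbb Z$. Put $L=4C_2r^3$ and assume $w\ge\max(k^2,L^2,(4Lr^3)^2)$ and $N$ large. Let $\mathfrak M=\{\theta:\tau(\theta)\le L/N^k\}=-\mathfrak M$. Let $\gamma_1,\dots,\gamma_M\in\Omega$ with $\gamma_i-\gamma_j\notin\mathfrak M$ for $i\ne j$. Choose unimodular $c_i$ with $c_i\hat f(\gamma_i)=|\hat f(\gamma_i)|$. Cauchy–Schwarz and Lemma 6 give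
$$M^2\lambda^2\le\Big|\mathbb E_b\mathbb E_{x\in\mathcal X_b}f(x)\sum_ic_ie(\gamma_ix^k)\Big|^2\le\delta\sum_{i,j}|\mathbb E_b\phi_b(\gamma_i-\gamma_j)|\le\delta\big(M+M^2C_2(w^{-1/2}+L^{-1})\big).$$
Now $C_2(w^{-1/2}+L^{-1})\le2C_2/L=\frac1{2r^3}\le\frac{\delta^3}2=\frac{\lambda^2}{2\delta}$, so $M^2\lambda^2\le\delta M+\frac12M^2\lambda^2$ and $M\le2\delta/\lambda^2=2\delta^{-3}\le2r^3$. So a maximal system $\{\gamma_i\}$ exists, and for it $\Omega\subset\bigcup_i(\gamma_i+\mathfrak M)$. If $\Omega=\emptyset$, Step 1 is already the claim, since $\delta^{2s}\le\delta^{2s-1-\varepsilon}$; so let $M\ge1$.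

**Step 3: passing to the model.** We write $\hat f$ near $\gamma_i$ as a value of $\mathcal T$, so that Lemma 5 applies. Let $\Delta(y)=2L\max(0,1-2L|y|)$. Then $\|\Delta\|_1=1$, and $\Delta$ is the convolution square of $2L\,1_{[-1/(4L),1/(4L)]}$, so
$$\hat\Delta(\beta)=\Big(\frac{\sin(\pi\beta/2L)}{\pi\beta/2L}\Big)^2\ge\frac4{\pi^2}>\frac13\qquad(|\beta|\le L).$$
Define
$$H_i(b,y)=\mathbb E_{x\in\mathcal X_b}f(x)e(\gamma_ix^k)\Delta(y-x^k/N^k),$$
which is supported in $y\in[-1,2]$. For $x\in\mathcal X_b$ we have $b^k\equiv x^k\pmod{W'}$ by Lemma 3(c), so $e(ab^k/W')=e(ax^k/W')$ and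
$$\mathcal TH_i(a,\beta)=\hat\Delta(\beta)\,\hat f\Big(\gamma_i+\frac a{W'}+\frac\beta{N^k}\Big).$$
Every element of $\gamma_i+\mathfrak M$ has the form $\gamma_i+\frac a{W'}+\frac\beta{N^k}$ with $|\beta|\le L$. So by Lemma 5
$$N^k\int_\Omega|\hat f|^{2s}\le3^{2s}\sum_i\sum_a\int_{|\beta|\le L}|\mathcal TH_i(a,\beta)|^{2s}d\beta\le3^{2s+1}K\sum_i\|H_i\|_q^{2s}.$$

**Step 4: interpolation between $L^1$ and $L^2$.** A bound $M\delta^{2s-1-\varepsilon}$, with one full contribution for each $i$, would lose the factor $M\le2r^3$. Instead we use that the $H_i$ share a common $L^2$ budget. First $\|H_i\|_1\le\delta$. By Hölder, $\|H_i\|_q^q\le\|H_i\|_1^{2-q}(\|H_i\|_2^2)^{q-1}$. Raise this to the power $2s/q=2s-1-\varepsilon$; here $(2-q)\frac{2s}q=2(2s-1-\varepsilon)-2s=2s-2-2\varepsilon$ and $(q-1)\frac{2s}q=2s-(2s-1-\varepsilon)=1+\varepsilon$. So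
$$\sum_i\|H_i\|_q^{2s}\le\delta^{2s-2-2\varepsilon}\sum_i(\|H_i\|_2^2)^{1+\varepsilon}\le\delta^{2s-2-2\varepsilon}\Big(\sum_i\|H_i\|_2^2\Big)^{1+\varepsilon}.\tag{9}$$

**Step 5: a Bessel inequality.** The budget is
$$\sum_i\|H_i\|_2^2\le B\delta,\qquad B\le C(k)(1+\log r).\tag{10}$$
By Plancherel in $y$,
$$\sum_i\|H_i\|_2^2=\mathbb E_b\sum_i\int\Big|\mathbb E_{x\in\mathcal X_b}f(x)e\big((\gamma_i+\tfrac\beta{N^k})x^k\big)\Big|^2\hat\Delta(\beta)^2d\beta .$$
For fixed $b$ the expression after $\mathbb E_b$ is $\|Uf\|^2$ for a linear map $U$ from $L^2(\mathcal X_b)$ (uniform probability) to $L^2$ of the pairs $(i,\beta)$ with measure $\hat\Delta(\beta)^2d\beta$. The operator $UU^*$ has kernel $\phi_b(\gamma_i-\gamma_j+\frac{\beta-\beta'}{N^k})$, whose modulus is symmetric. So by Schur's test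
$$\|U\|^2=\|UU^*\|\le\sup_{i,\beta}\sum_j\int\Big|\phi_b\big(\gamma_i-\gamma_j+\tfrac{\beta-\beta'}{N^k}\big)\Big|\hat\Delta(\beta')^2d\beta'.$$
Insert Lemma 6, and note $\int\hat\Delta^2=\|\Delta\|_2^2\le\|\Delta\|_\infty\|\Delta\|_1=2L$.

The term $w^{-1/2}$ contributes at most $C_2w^{-1/2}\cdot M\cdot2L\le C_2w^{-1/2}\cdot4Lr^3\le C_2$.

For the other term let $P=N^k/W'$, and let $|\cdot|_P$ be the distance to $P\mathbb Z$, so $N^k\tau(\theta)=|N^k\theta|_P$. Fix $i$ and $\beta$, choose real lifts, and put $\varsigma_j=N^k(\gamma_j-\gamma_i)$. We must bound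
$$C_2\sum_j\int\min\Big(1,\frac1{|\beta-\beta'-\varsigma_j|_P}\Big)\hat\Delta(\beta')^2d\beta' .$$
For $j\ne l$, $\gamma_j-\gamma_l\notin\mathfrak M$ gives $|\varsigma_j-\varsigma_l|_P>L$. As $P>2L$ for $N$ large, all points $\varsigma_j+lP$ ($1\le j\le M$, $l\in\mathbb Z$) have mutual distances larger than $L$. Put $L_2=2LM$ and use
$$\min(1,1/|y|_P)\le\frac1{L_2}+\min(1,1/|y|_P)1_{|y|_P\le L_2}.$$
The part $1/L_2$ contributes at most $C_2M\cdot2L/L_2=C_2$. In the rest substitute $v=\beta'+\varsigma_j$ and unfold modulo $P$; it becomes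
$$C_2\int_{\mathbb R/P\mathbb Z}\min\Big(1,\frac1{|\beta-v|_P}\Big)1_{|\beta-v|_P\le L_2}\Big(\sum_{j,l}\hat\Delta(v-\varsigma_j-lP)^2\Big)dv .$$
Since $\hat\Delta(x)^2\le\min(1,(L/|x|)^4)$, and at most two of the points lie within $L$ of $v$ and at most two at distance in $(iL,(i+1)L]$ for each integer $i\ge1$, the bracket is at most $2+2\sum_{i\ge1}i^{-4}=O(1)$. So this part is at most $C(k)(1+\log L_2)\le C'(k)(1+\log r)$, because $L_2\le4Lr^3=16C_2r^6$.

Hence $\|U\|^2\le B$ with $B\le C(k)(1+\log r)$ for every $b$. Averaging $\|Uf\|^2\le B\,\mathbb E_{x\in\mathcal X_b}f(x)^2$ over $b$ gives (10).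

**Step 6: assembly.** By Steps 1 and 3, (9) and (10),
$$N^k\int_0^1|\hat f|^{2s}\le C\delta^{2s-2-2\varepsilon}(B\delta)^{1+\varepsilon}+C_1\delta^{2s}\le C(k,\varepsilon)(1+\log r)^2\delta^{2s-1-\varepsilon},$$
since $B^{1+\varepsilon}\le C(1+\log r)^2$ for $\varepsilon\le1$. The conditions on $w$ involved only $r$ and $k$. $\square$

## 13. From the energy bound to $S(r,k)=r^{1+o(1)}$

**Proof of Theorem 3(b).** We choose $w$ at the end, so that $m^k$ has no small divisors. Some color class $A\subset\mathcal X$ has measure $\delta\ge1/r$. By (2) and Proposition 8, for $w\ge w_0(r,k)$ and $N$ large,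
$$\delta^{2s}\le|\Sigma_s(A)|\,N^{-k}C(1+\log r)^2\delta^{2s-1-\varepsilon},$$
so
$$|\Sigma_s(A)|\ge c(1+\log r)^{-2}r^{-1-\varepsilon}N^k\ge\beta N^k,\qquad\beta=c'r^{-1-2\varepsilon},$$
with $c'=c'(k,\varepsilon)\in(0,1]$. Let $b=\beta/(s2^k+1)$. The constant $c'$, hence $b$, does not depend on $w$, so we may fix $w=w(r,k,\varepsilon)\ge\max(w_0,1/b)$. Take any $m\in A$. It is coprime to all primes $\le w$, so every divisor of $m^k$ other than $1$ has a prime factor larger than $w\ge1/b$, and $m^k$ has no divisor in $(1,1/b]$. So Lemma 2 and its consequence apply for all $N\ge N_0(r,k,\varepsilon)$ with $j=\lceil2/b\rceil\ll_{k,\varepsilon}r^{1+2\varepsilon}$. Every $n\ge n_0:=jsN_0^k$ is a monochromatic sum of at most $2\cdot4^kjs\le C(k,\varepsilon)r^{1+2\varepsilon}$ $k$-th powers, where $n_0$ depends only on $r,k,\varepsilon$.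

Thus $S(r,k)\le C(k,\varepsilon)r^{1+2\varepsilon}$ for every $\varepsilon\in(0,1]$. Together with (a), proved in Section 6, this gives $S(r,k)=r^{1+o(1)}$ for fixed $k$ as $r\to\infty$. $\blacksquare$
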